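# Quantum sorting from partial information: a lower bound of order $\log e(P)$

## 1. Sorting unrelated numbers with a comparison oracle

We are given $n$ distinct real numbers and may ask, in quantum superposition, questions of the form "is $u_i<u_j$?". How many questions are needed to find the order of the numbers? Later part of the order will be known in advance. We begin with the case where nothing is known, because there the argument is short.

**Definition (algorithm).** A *$T$-query algorithm* acts on a Hilbert space spanned by vectors $|i,j,b,w\rangle$, where $(i,j)$ is the query pair, $b\in\{0,1\}$ is the answer bit and $w$ is the workspace. On input $u=(u_1,\dots,u_n)$ it applies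
$$U_T\,O_u\,U_{T-1}\cdots O_u\,U_1\,O_u\,U_0$$
to a fixed initial state. The unitaries $U_t$ do not depend on $u$, and
$$O_u|i,j,b,w\rangle=|i,j,b\oplus[u_i<u_j],w\rangle\quad(i\neq j),$$
while $O_u$ acts as the identity when $i=j$ (a *null query*). A final projective measurement yields an ordering.

**Definition (error and query complexity).** Let $P$ be a partial order on $\{1,\dots,n\}$. An input $u\in\mathbb R^n$ is *valid* if its coordinates are distinct and $u_i<u_j$ whenever $i<_Pj$. The *error* of an algorithm is the maximum, over valid $u$, of the probability that the output is not the order of $u$. This is a maximum over finitely many cases, since only the order type of $u$ matters. $Q_\epsilon(P)$ is the least number of queries of an algorithm with error less than $\epsilon$.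

For example, if $n=2$ and nothing is known, one query to the pair $(1,2)$ with answer bit $0$ writes $[u_1<u_2]$ into that bit, and the order is found with no error.

Let $P_0$ be the empty partial order: every $u$ with distinct coordinates is valid.

**Proposition 1.** For $n\ge2$ and $0<\epsilon<1/2$,
$$Q_\epsilon(P_0)\ \ge\ \frac{1-2\sqrt{\epsilon(1-\epsilon)}}{4\pi}\cdot 2(1-e^{-1})\,n\,(\ln n-1-\ln 2).$$

The plan is to draw the numbers independently and uniformly from an interval, and to measure progress by a weighted sum of inner products between the states of the algorithm on pairs of inputs that differ in one coordinate. At the start all these inner products are $1$. At the end they must be small whenever the two inputs have different orders. One then has to show that a single query changes the sum only by a constant.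

Most of this argument does not care which intervals are used, so we set it up with freedom in that choice.

**Setting.** Let $P$ be a partial order. Let $J_1,\dots,J_n$ be bounded open intervals of lengths $\ell_1,\dots,\ell_n>0$ such that almost every point of $\Omega=\prod_iJ_i$ is a valid input for $P$. Put $L=\prod_i\ell_i$, and let $\Pr$ and $\mathbb E$ refer to $u$ uniform on $\Omega$, so that the coordinates are independent. Write $(x,u_{-i})$ for the point $u$ with its $i$-th coordinate replaced by $x$. For $x,y\in J_i$ let $N_i(x,y)$ be the number of $j\ne i$ with $u_j$ strictly between $x$ and $y$, and let $B_i(u_{-i};x,y)$ be $1$ if $N_i(x,y)\ge1$ and $0$ otherwise.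

Let $\psi^t_u$ be the state on input $u$ after $t$ queries, where $\psi^T_u$ includes the final unitary. As a function of $u$ it is piecewise constant, since it depends only on the order type of $u$. Define
$$W^t=\sum_i\frac1L\int du_{-i}\int_{J_i}\!\int_{J_i}\frac{B_i(u_{-i};x,y)}{|x-y|}\,\big\langle\psi^t_{(x,u_{-i})}\big|\psi^t_{(y,u_{-i})}\big\rangle\,dx\,dy. \tag{1}$$
The integral converges absolutely. Indeed, for $x<y$,
$$\Pr[N_i(x,y)\ge1]\le\mathbb E N_i(x,y)=\sum_{j\ne i}\frac{|J_j\cap(x,y)|}{\ell_j}\le(y-x)\sum_{j\neq i}\frac1{\ell_j},$$
which cancels the singularity $1/|x-y|$.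

**Lemma 2.** In this setting, every $T$-query algorithm for $P$ with error at most $\epsilon<1/2$ satisfies
$$4\pi T\ \ge\ \big(1-2\sqrt{\epsilon(1-\epsilon)}\big)\,W^0,\qquad W^0=\sum_i\frac1{\ell_i}\int_{J_i}\!\int_{J_i}\frac{\Pr[N_i(x,y)\ge1]}{|x-y|}\,dx\,dy. \tag{2}$$

We need one classical inequality. It is Hilbert's inequality (Hardy–Littlewood–Pólya, *Inequalities*, Thm. 316), and its proof takes two lines.

**Lemma 3 (Hilbert).** For $f,h\ge0$ in $L^2(0,\infty)$, $\displaystyle\int_0^\infty\!\!\int_0^\infty\frac{f(s)h(r)}{s+r}\,ds\,dr\le\pi\|f\|_2\|h\|_2.$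

*Proof.* Write the integrand as $\frac{f(s)(s/r)^{1/4}}{\sqrt{s+r}}\cdot\frac{h(r)(r/s)^{1/4}}{\sqrt{s+r}}$ and apply Cauchy–Schwarz. The first factor contributes $\int f(s)^2\big(\int_0^\infty\frac{(s/r)^{1/2}}{s+r}\,dr\big)ds$. With $r=sv$ the inner integral is $\int_0^\infty\frac{v^{-1/2}}{1+v}\,dv$, and with $v=w^2$ this equals $2\int_0^\infty\frac{dw}{1+w^2}=\pi$. The second factor is symmetric. $\square$

*Proof of Lemma 2.*

**Step 1: the value at the start.** This step identifies $W^0$. Before any query the state does not depend on the input, so all inner products in (1) equal $1$. Integrating $B_i$ over $u_{-i}$ gives $\prod_{j\ne i}\ell_j\cdot\Pr[N_i(x,y)\ge1]$, and $\frac1L\prod_{j\neq i}\ell_j=\frac1{\ell_i}$. This is the formula in (2).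

**Step 2: the value at the end.** This step shows $|W^T|\le2\sqrt{\epsilon(1-\epsilon)}\,W^0$. Suppose $B_i(u_{-i};x,y)=1$, and let $u=(x,u_{-i})$, $u'=(y,u_{-i})$. Some $u_j$ lies between $x$ and $y$, so $u$ and $u'$ have different orders; up to a null set both are valid. Let $\Pi$ be the projection onto the outcome "order of $u$". This outcome is correct for $u$ and wrong for $u'$, so
$$\|(1-\Pi)\psi_u^T\|^2=\sin^2\alpha\le\epsilon,\qquad \|\Pi\psi^T_{u'}\|^2=\sin^2\beta\le\epsilon$$
with $\alpha,\beta\in[0,\arcsin\sqrt\epsilon]$, and $\arcsin\sqrt\epsilon<\pi/4$. Split the inner product by $\Pi$ and $1-\Pi$ and apply Cauchy–Schwarz to each part: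
$$|\langle\psi_u^T|\psi_{u'}^T\rangle|\le\cos\alpha\sin\beta+\sin\alpha\cos\beta=\sin(\alpha+\beta)\le\sin(2\arcsin\sqrt\epsilon)=2\sqrt{\epsilon(1-\epsilon)}.$$
The last inequality uses $\alpha+\beta\le2\arcsin\sqrt\epsilon<\pi/2$. The weights in (1) are nonnegative, so the claim follows.

**Step 3: what one query does to one inner product.** This step isolates the part of the state that a query can affect. The unitaries $U_t$ preserve inner products, so only the queries change $W$. Let $\chi_u$ be the state just before the query in question. For an unordered pair $q=\{i,j\}$ let $P_q$ be the projection onto query registers $(i,j)$ and $(j,i)$, let $|-\rangle=(|0\rangle-|1\rangle)/\sqrt2$ on the answer bit, and put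
$$\chi_{u,q}=(P_q\otimes|-\rangle\langle-|)\chi_u,\qquad\text{so that}\quad\sum_q\|\chi_{u,q}\|^2\le1.$$
The oracle is block diagonal in the query register. On the block $(i,j)$ it acts as $X^{[u_i<u_j]}$, where $X$ flips the answer bit. Hence on the range of $P_q$ the operator $O_u^\dagger O_{u'}$ is the identity if $u,u'$ agree on the comparison $q$, and is $X$ otherwise; on null queries it is the identity. Since $X=1-2|-\rangle\langle-|$,
$$\langle O_u\chi_u|O_{u'}\chi_{u'}\rangle-\langle\chi_u|\chi_{u'}\rangle=-2\sum_{q:\ u,u'\text{ differ on }q}\langle\chi_{u,q}|\chi_{u',q}\rangle. \tag{3}$$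

**Step 4: what one query does to $W$.** This step shows $|W^{t+1}-W^t|\le4\pi$. Up to null sets, $u=(x,u_{-i})$ and $u'=(y,u_{-i})$ differ on $q$ exactly when $q=\{i,j\}$ for some $j\ne i$ with $u_j$ strictly between $x$ and $y$; in that case $B_i=1$ automatically. Insert (3) into (1) and bound each inner product by the product of the norms:
$$|W^{t+1}-W^t|\le2\sum_i\sum_{j\ne i}\frac1L\int du_{-i}\iint_{u_j\text{ between }x,y}\frac{F(x)F(y)}{|x-y|}\,dx\,dy,\qquad F(x)=\|\chi_{(x,u_{-i}),\{i,j\}}\|,$$
with $x,y\in J_i$. Fix $i$, $j$, $u_{-i}$ and put $c=u_j$. When $c$ is between $x$ and $y$ we have $|x-y|=|x-c|+|y-c|$. The two cases $x<c<y$ and $y<c<x$ contribute equally. By Lemma 3, with $s$ and $r$ the distances to $c$, the inner double integral is at most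
$$2\pi\,\|F\mathbf 1_{J_i\cap(-\infty,c)}\|_2\,\|F\mathbf 1_{J_i\cap(c,\infty)}\|_2\le\pi\int_{J_i}F(x)^2\,dx,$$
using $2ab\le a^2+b^2$. Now $\frac1L\int du_{-i}\int_{J_i}F(x)^2dx=\mathbb E\|\chi_{u,\{i,j\}}\|^2$, and every unordered pair $q$ arises from two ordered pairs $(i,j)$. Therefore
$$|W^{t+1}-W^t|\le2\pi\cdot2\sum_q\mathbb E\|\chi_{u,q}\|^2\le4\pi.$$

**Step 5: combination.** Summing Step 4 over the $T$ queries and using Step 2, $4\pi T\ge W^0-|W^T|\ge(1-2\sqrt{\epsilon(1-\epsilon)})W^0$. $\square$

*Proof of Proposition 1.* Only the value of $W^0$ is missing. Take $J_i=(0,n)$ for all $i$, so $\ell_i=n$ and $\Omega=(0,n)^n$. Let $s=|x-y|$ and $\lambda=1-\frac1n\ge\frac12$. No other coordinate falls between $x$ and $y$ with probability $(1-\frac sn)^{n-1}\le e^{-\lambda s}$. For $s\ge2$ we have $\lambda s\ge1$, so $\Pr[N_i\ge1]\ge1-e^{-1}$. Since $\iint_{(0,n)^2}f(|x-y|)\,dx\,dy=2\int_0^n(n-s)f(s)\,ds$, each of the $n$ terms of $W^0$ is at least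
$$\frac2n(1-e^{-1})\int_2^n\frac{n-s}{s}\,ds=2(1-e^{-1})\Big(\ln\frac n2-1+\frac2n\Big)\ge2(1-e^{-1})(\ln n-1-\ln2).$$
Insert this in (2). $\square$

The weight $1/|x-y|$ balances two demands. Suppose we replaced it by the constant $1$ in the case $J_i=(0,n)$. The total would be at most $\sum_i\frac1n\cdot n^2=n^2$. In Step 4 the inner integral would be $2\|F\mathbf 1_{(0,c)}\|_1\|F\mathbf 1_{(c,n)}\|_1\le2\sqrt{c(n-c)}\,\|F\mathbf 1_{(0,c)}\|_2\|F\mathbf 1_{(c,n)}\|_2\le\frac n2\int F^2$, so the bound on the change per query would be $2\cdot\frac n2\cdot2=2n$. This computation cannot give more than $n^2/(2n)=n/2$ queries. With the weight $1/|x-y|$ every scale of $s$ between $2$ and $n$ contributes to $W^0$, which produces the logarithm, while Hilbert's inequality keeps the cost of a query constant.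

## 2. What a known partial order changes

Now let $P$ be a partial order on $n$ elements, and suppose the input is promised to be consistent with $P$. A *linear extension* of $P$ is a total order containing $P$; let $e(P)$ be the number of linear extensions. These are the possible outputs. A deterministic classical comparison tree without error needs at least $e(P)$ leaves, hence depth at least $\log_2e(P)$. Is $\log e(P)$ also the right measure for quantum algorithms?

Three families are worth keeping in mind.

* **Chain.** $e(P)=1$ and no query is needed.
* **Stacked pairs.** Let $n$ be even, take $n/2$ two-element antichains, and put each entirely below the next. Then $e(P)=2^{n/2}$.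
* **Chain and a point.** Take a chain $c_1<c_2<\dots<c_{n-1}$ and one more element $z$ that is incomparable to all of them. Then $e(P)=n$, and the task is to insert $z$ into a sorted list.

Høyer, Neerbek and Shi proved $Q_\epsilon(P_0)\ge\Omega(n\log n)$. It is also known that $Q_\epsilon(P)\ge c\log_2e(P)-c'n$ for every $P$, with constants $c,c'>0$. The second bound says nothing when $\log_2e(P)$ is a small multiple of $n$. For instance, if $k$ two-element antichains and $n-2k$ single elements are stacked on each other, then $e(P)=2^k$, and the bound is negative as soon as $k<c'n/c$. The paper "Graph Entropy and Quantum Sorting Problems" asks whether the term $-c'n$ can be removed, for fixed $0<\epsilon<1/10$. It can.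

For $m>0$ let
$$g(m)=\frac2m\int_0^m(m-t)\,\frac{1-e^{-t}}t\,dt,\qquad g(0)=0, \tag{4}$$
and let $\gamma$ be Euler's constant.

**Theorem A.** For every $n$, every partial order $P$ on $n$ elements, and every $0<\epsilon<1/2$,
$$Q_\epsilon(P)\ \ge\ \frac{1-2\sqrt{\epsilon(1-\epsilon)}}{4\pi}\,\ln e(P).$$

In base $2$ this says $Q_\epsilon(P)\ge c''\log_2e(P)$ with $c''=\frac{(1-2\sqrt{\epsilon(1-\epsilon)})\ln2}{4\pi}$. For $\epsilon<1/10$ we have $1-2\sqrt{\epsilon(1-\epsilon)}\ge1-2\sqrt{0.09}=0.4$, so $c''\ge0.022$.

**Theorem B.**

1. Let $z^*$ maximize $\prod_iz_i$ over $\mathcal C(P)=\{z\in\mathbb R^n_{\ge0}:\sum_{i\in C}z_i\le1\text{ for every chain }C\}$, and let $\ell_i=nz_i^*$. Then $\ell_i\ge1$, $\prod_i\ell_i\ge e(P)$, and for $0<\epsilon<1/2$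
$$Q_\epsilon(P)\ge\frac{1-2\sqrt{\epsilon(1-\epsilon)}}{4\pi}\sum_ig(\ell_i-1).$$
Consequently $Q_\epsilon(P)$ is at least $\frac{1-2\sqrt{\epsilon(1-\epsilon)}}{4\pi}\sum_i\ln\ell_i$, and also at least $\frac{1-2\sqrt{\epsilon(1-\epsilon)}}{2\pi}\big(\ln e(P)-(1-\gamma)n\big)$.

2. For $0<\epsilon<1/2$, $Q_\epsilon(P)\le\log_{11/8}e(P)$. So $Q_\epsilon(P)=\Theta(\log e(P))$ for each fixed $\epsilon<1/2$.

3. Fix $0<\epsilon<1$. If $e(P)<1/(1-\epsilon)$ then $Q_\epsilon(P)=0$. If $e(P)\ge1/(1-\epsilon)$ then $Q_\epsilon(P)\ge c_\epsilon\log_2e(P)$, where $c_\epsilon>0$ depends only on $\epsilon$.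

No claim is made that the constants are optimal.

Lemma 2 already holds for every $P$, provided that we find intervals $J_i$ whose product consists of valid inputs. So two things change when we leave the empty order.

* **Which intervals?** They must respect $P$, and still make $W^0$ as large as a constant times $\ln e(P)$.
* **How much may we lose per element?** In Proposition 1 we lost a constant per element, a total of order $n$. This was harmless next to $n\ln n$, but it is exactly the loss we now want to avoid.

## 3. Intervals from stacked antichains, and two obstructions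

The first thing to try is to cut $P$ into layers. Partition the elements into antichains $A_1,\dots,A_h$ such that $i<_Pj$ with $i\in A_k$, $j\in A_l$ forces $k<l$. Cut $[0,n]$ into consecutive blocks of lengths $|A_1|,\dots,|A_h|$, and let $J_i$ be the block of the layer of $i$. Then $\Omega$ consists of valid inputs almost everywhere, and within each block we have the situation of Section 1.

**Where it stops.** Take the chain and a point. Every antichain has at most two elements, so $z$ shares its block with at most one $c_k$ and every other element is alone. If $z$ is alone too, then $W^0=0$. Otherwise the only nonzero terms in $W^0$ come from the two elements of a block of length $2$. For each of them $\Pr[N_i(x,y)\ge1]=|x-y|/2$, so the term is $\frac12\iint\frac12\,dx\,dy=1$, and altogether $W^0=2$. The target is $\ln e(P)=\ln n$. No choice of layers helps: all elements of a layer get the same interval, whereas $z$ can go anywhere and should be spread over everything.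

It is clear what to do in this example: let $z$ have $(0,n)$, and give the $n-1$ chain elements consecutive intervals of length $\frac n{n-1}$. Then the product of the lengths is at least $n=e(P)$, and at almost every point $t\in(0,n)$ exactly $z$ and one $c_k$ are present, with densities $\frac1n+\frac{n-1}n=1$. As in the empty order, the total density of elements is one per unit length. We shall find such intervals for every $P$.

**The second obstruction.** Take the stacked pairs, where layers are perfectly adequate: every $\ell_i$ is $2$. The crude estimate of Proposition 1 keeps only the gaps $s$ between $2$ and $\ell_i$, and so gives $0$ for every element, although $\ln e(P)=\frac n2\ln2$. The remedy will be a bound on the $i$-th term of $W^0$ by $\ln\ell_i$ with no additive loss, valid all the way down to $\ell_i=1$.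

## 4. The order polytope and the chain polytope

To choose lengths for a general $P$, ask what restricts them. If the intervals of the elements of a chain are to lie in $[0,n]$ one after another, their lengths must add up to at most $n$. Dividing by $n$, we get the set $\mathcal C(P)$ of Theorem B, the *chain polytope*; we shall maximize the product of the lengths over it. The number $e(P)$ enters through its volume. We compare it with the *order polytope*
$$\mathcal O(P)=\{y\in[0,1]^n:\ i<_Pj\Rightarrow y_i\le y_j\}.$$

As an example, let $1<_P2$ and let $3$ be incomparable to both. Then $\mathcal C(P)$ is given by $z\ge0$, $z_1+z_2\le1$, $z_3\le1$ and has volume $\frac12$. There are $e(P)=3$ linear extensions, and $\frac3{3!}=\frac12$.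

**Lemma 4 (Stanley 1986).** $\mathrm{vol}\,\mathcal C(P)=e(P)/n!$.

*Proof.*

**Step 1: the order polytope has this volume.** Up to a null set, $\mathcal O(P)$ is the disjoint union of the sets $\{0<y_{\sigma(1)}<\dots<y_{\sigma(n)}<1\}$ over the linear extensions $\sigma$ of $P$, and each of these has volume $1/n!$.

**Step 2: a map to the chain polytope.** For $y\in\mathcal O(P)$ put $\phi(y)_i=y_i-\max_{j<_Pi}y_j$, where an empty maximum is $0$. Let $z=\phi(y)$. Then $z\ge0$ because $y_j\le y_i$ for $j<_Pi$ and $y_i\ge0$. For a chain $i_1<_P\dots<_Pi_k$ we have $z_{i_1}\le y_{i_1}$ and $z_{i_r}\le y_{i_r}-y_{i_{r-1}}$ for $r\ge2$. The sum telescopes: $\sum_rz_{i_r}\le y_{i_k}\le1$. So $\phi$ maps $\mathcal O(P)$ into $\mathcal C(P)$.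

**Step 3: the map is a bijection.** The equation $\phi(y)=z$ is equivalent to $y_i=z_i+\max_{j<_Pi}y_j$ for all $i$, which determines $y$ recursively from the minimal elements upward. So $\phi$ is injective. By induction, $y_i$ is the largest $z$-weight of a chain with top element $i$, since such a chain is either $\{i\}$ or $\{i\}$ together with a chain whose top is some $j<_Pi$. If $z\in\mathcal C(P)$, then these weights lie in $[0,1]$, and $j<_Pi$ gives $y_i\ge z_i+y_j\ge y_j$. So the recursion lands in $\mathcal O(P)$, and $\phi$ is onto $\mathcal C(P)$.

**Step 4: the map preserves volume.** On each set of Step 1 the order of the coordinates is fixed, so each maximum is attained at a fixed index $j(i)<_Pi$ (or is $0$). There $\phi$ is the linear map $z_i=y_i-y_{j(i)}$. Listing the coordinates along a linear extension of $P$, its matrix is triangular with ones on the diagonal and has determinant $1$. Since $\phi$ is injective, the images of the finitely many sets are disjoint. The rest of $\mathcal O(P)$ is a null set, and so is its image, because $\phi$ is Lipschitz. $\square$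

## 5. Intervals of unit density

**Lemma 5.** With $\ell_i=nz_i^*$ as in Theorem B, $\ell_i\ge1$ and $\prod_i\ell_i\ge e(P)$. Moreover there are open intervals $J_i=(a_i,b_i)\subset[0,n]$ of length $\ell_i$ such that

(a) $i<_Pj$ implies $b_i\le a_j$;

(b) $\rho(t):=\sum_{i:\,t\in J_i}1/\ell_i=1$ for almost every $t\in[0,n]$.

*Proof.*

**Step 1: the first-order condition.** This step turns the maximality of $z^*$ into a linear inequality. A maximizer exists since $\mathcal C(P)$ is compact. The point $(\frac1n,\dots,\frac1n)$ lies in $\mathcal C(P)$, so the maximum is positive and all $z_i^*>0$. Let $x\in\mathcal C(P)$. By convexity $(1-s)z^*+sx\in\mathcal C(P)$ for $0\le s\le1$, so $\sum_i\ln((1-s)z^*_i+sx_i)$ is largest at $s=0$. Its right derivative there is $\sum_i\frac{x_i-z_i^*}{z_i^*}\le0$, that is,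
$$\sum_i\frac{x_i}{z_i^*}\le n\qquad\text{for all }x\in\mathcal C(P). \tag{5}$$

**Step 2: the product of the lengths.** By (5), $\mathcal C(P)$ is contained in the simplex $\{x\ge0:\sum_ix_i/(nz_i^*)\le1\}$, whose volume is $\frac1{n!}\prod_i(nz_i^*)=\frac1{n!}\prod_i\ell_i$. With Lemma 4, $\frac{e(P)}{n!}\le\frac1{n!}\prod_i\ell_i$.

**Step 3: density on antichains.** Let $A$ be an antichain. A chain meets $A$ in at most one element, so the indicator vector $\mathbf 1_A$ lies in $\mathcal C(P)$. Then (5) gives $\sum_{i\in A}1/z_i^*\le n$, that is, $\sum_{i\in A}1/\ell_i\le1$. With $A=\{i\}$ this says $\ell_i\ge1$.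

**Step 4: placing the intervals.** Let $b_i$ be the maximum of $\sum_{j\in C}\ell_j$ over all chains $C$ with top element $i$, and let $a_i=b_i-\ell_i$. Then $a_i\ge0$ because $\{i\}$ is such a chain, and $b_i\le n$ because $\sum_{j\in C}\ell_j=n\sum_{j\in C}z_j^*\le n$. If $i<_Pj$, adding $j$ to a best chain for $i$ shows $b_j\ge b_i+\ell_j$, which is (a).

**Step 5: the density is exactly one.** The indices $i$ with $t\in J_i$ form an antichain: if $i<_Pj$ and $t\in J_i\cap J_j$, then $t<b_i\le a_j<t$, a contradiction. By Step 3, $\rho(t)\le1$ for every $t$. On the other hand $\int_0^n\rho(t)\,dt=\sum_i\ell_i\cdot\frac1{\ell_i}=n$. A function that is at most $1$ on $[0,n]$ with integral $n$ equals $1$ almost everywhere. $\square$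

Some examples by hand.

* Let $1<_P2$ with $3$ incomparable to both. We maximize $z_1z_2z_3$ under $z_1+z_2\le1$, $z_3\le1$: $z^*=(\frac12,\frac12,1)$ and $\ell=(\frac32,\frac32,3)$. The intervals are $(0,\frac32)$, $(\frac32,3)$, $(0,3)$, with density $\frac23+\frac13=1$, and $\prod\ell_i=\frac{27}4\ge3=e(P)$.
* Let $1<_P3$ and $2<_P3$. The constraints are $z_1+z_3\le1$, $z_2+z_3\le1$. At the maximum $z_1=z_2=w$ and $z_3=1-w$ with $w^2(1-w)$ maximal, so $w=\frac23$ and $\ell=(2,2,1)$. The intervals are $(0,2)$, $(0,2)$, $(2,3)$, and $\prod\ell_i=4\ge2=e(P)$. Element $3$, whose place is known, gets length $1$.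
* For the chain and a point we get the intervals found in Section 3: $z^*$ gives $1$ to the point and $\frac1{n-1}$ to each chain element.
* For the stacked pairs, $\ell_i=2$ for all $i$. The point with all coordinates $\frac2n$ lies in $\mathcal C(P)$. Two complementary maximal chains show that the total of all coordinates is at most $2$, so by the arithmetic–geometric mean inequality the product is at most $(2/n)^n$.

## 6. The starting value, and a logarithm without additive loss

Use the intervals of Lemma 5 in Lemma 2. This is allowed: by (a), if $i<_Pj$ and $u\in\Omega$ then $u_i<b_i\le a_j<u_j$, and almost every $u$ has distinct coordinates.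

**Step 1: how many coordinates separate $x$ from $y$.** This is where unit density enters. For $x<y$ in $J_i$, Lemma 5(b) gives
$$\mathbb EN_i(x,y)=\sum_{j\ne i}\frac{|J_j\cap(x,y)|}{\ell_j}=\int_x^y\rho(t)\,dt-\frac{y-x}{\ell_i}=\Big(1-\frac1{\ell_i}\Big)(y-x). \tag{6}$$

**Step 2: a lower bound for $W^0$.** By independence and $1-p\le e^{-p}$,
$$\Pr[N_i\ge1]=1-\prod_{j\ne i}\Big(1-\frac{|J_j\cap(x,y)|}{\ell_j}\Big)\ge1-e^{-\mathbb EN_i}.$$
Let $m=\ell_i-1$ and $\lambda=m/\ell_i=1-\frac1{\ell_i}$. Then the $i$-th term of $W^0$ is at least
$$\frac1{\ell_i}\iint_{J_i^2}\frac{1-e^{-\lambda|x-y|}}{|x-y|}\,dx\,dy=\frac2{\ell_i}\int_0^{\ell_i}(\ell_i-s)\frac{1-e^{-\lambda s}}s\,ds.$$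
If $m=0$ this is $0=g(0)$. If $m>0$, substitute $t=\lambda s$: we have $\frac{ds}s=\frac{dt}t$, $\ell_i-s=\frac{m-t}\lambda$ since $\lambda\ell_i=m$, and the prefactor becomes $\frac2{\ell_i\lambda}=\frac2m$. The result is exactly $g(m)$. So $W^0\ge\sum_ig(\ell_i-1)$, and Lemma 2, applied to an algorithm with $T=Q_\epsilon(P)$ queries, gives
$$Q_\epsilon(P)\ \ge\ \frac{1-2\sqrt{\epsilon(1-\epsilon)}}{4\pi}\sum_ig(\ell_i-1). \tag{7}$$
More generally, with $T$ in place of $Q_\epsilon(P)$, this holds for every $T$-query algorithm with error *at most* $\epsilon<1/2$.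

**Step 3: estimating $g$.** This removes the second obstruction.

**Lemma 6.** For $m\ge0$: $g(m)\ge\ln(1+m)$ and $g(m)\ge2\ln(1+m)-2(1-\gamma)$.

*Proof.* Expanding (4),
$$g(m)=2\int_0^m\frac{1-e^{-t}}t\,dt-\frac2m\int_0^m(1-e^{-t})\,dt=2\int_0^m\frac{1-e^{-t}}t\,dt-2+\frac{2(1-e^{-m})}m,$$
and differentiating,
$$g'(m)=\frac{2(1-e^{-m})}m+\frac{2e^{-m}}m-\frac{2(1-e^{-m})}{m^2}=\frac{2(m-1+e^{-m})}{m^2}\qquad(m>0).$$
Since $0\le\frac{1-e^{-t}}t\le1$, (4) gives $0\le g(m)\le\frac2m\cdot\frac{m^2}2=m$, so $g$ is continuous at $0$.

*First bound.* Both sides vanish at $m=0$, so it suffices that $g'(m)\ge\frac1{1+m}$ for $m>0$. Multiplying out, this is $2(m-1+e^{-m})(1+m)\ge m^2$, that is, $h(m):=m^2-2+2(1+m)e^{-m}\ge0$. Indeed $h(0)=0$ and $h'(m)=2m+2e^{-m}-2(1+m)e^{-m}=2m(1-e^{-m})\ge0$.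

*Second bound.* Since $(m-1+e^{-m})(1+m)-m^2=(1+m)e^{-m}-1$,
$$g'(m)-\frac2{1+m}=\frac{2\big((1+m)e^{-m}-1\big)}{m^2(1+m)}\le0,$$
because $e^m\ge1+m$. So $g(m)-2\ln(1+m)$ is nonincreasing, and it is at least its limit as $m\to\infty$. Integration by parts gives
$$\int_0^m\frac{1-e^{-t}}t\,dt=(1-e^{-m})\ln m-\int_0^me^{-t}\ln t\,dt=\ln m+\gamma+o(1),$$
by the standard formula $\gamma=-\int_0^\infty e^{-t}\ln t\,dt$. Hence the limit is $\lim\big(2\ln m+2\gamma-2-2\ln(1+m)\big)=2\gamma-2$. $\square$

**Step 4: end of the proof of Theorem A.** By (7), the first bound of Lemma 6 with $1+m=\ell_i$, and Lemma 5,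
$$Q_\epsilon(P)\ge\frac{1-2\sqrt{\epsilon(1-\epsilon)}}{4\pi}\sum_i\ln\ell_i=\frac{1-2\sqrt{\epsilon(1-\epsilon)}}{4\pi}\ln\prod_i\ell_i\ge\frac{1-2\sqrt{\epsilon(1-\epsilon)}}{4\pi}\ln e(P).\qquad\blacksquare$$

On the stacked pairs, where the crude estimate gave $0$, we now have $\sum_ig(\ell_i-1)=n\,g(1)\ge n\ln2$, while $\ln e(P)=\frac n2\ln2$.

**Step 5: Theorem B(1).** The statements on $\ell_i$ are in Lemma 5, the bound by $\sum_ig(\ell_i-1)$ is (7), and the bound by $\sum_i\ln\ell_i$ was just shown. For the last one, the second bound of Lemma 6 gives
$$\sum_ig(\ell_i-1)\ge2\sum_i\ln\ell_i-2(1-\gamma)n\ge2\ln e(P)-2(1-\gamma)n,$$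
and we insert this in (7). For the empty order $\ell_i=n$, and the same computation, keeping $\sum_i\ln\ell_i$, yields $\frac{1-2\sqrt{\epsilon(1-\epsilon)}}{2\pi}\,n(\ln n-(1-\gamma))$, which is of the Høyer–Neerbek–Shi form. $\blacksquare$

## 7. The matching upper bound from balanced pairs

*Proof of Theorem B(2).* Kahn and Saks (*Order* 1, 1984) proved that every finite poset that is not a chain has elements $x,y$ for which the fraction of linear extensions with $x$ below $y$ lies strictly between $\frac3{11}$ and $\frac8{11}$. Compare such a pair and add the answer, with its transitive consequences, to the partial order. Whatever the answer, the remaining linear extensions are less than $\frac8{11}$ of the previous ones. Repeat until the order is a chain. After $t$ comparisons there are at most $(8/11)^te(P)$ linear extensions, and there is always at least one, so $t\le\log_{11/8}e(P)$. This is a classical procedure without error. A quantum algorithm simulates it: it computes the next pair from the answers recorded so far, queries with a fresh answer bit $0$, moves the answer to the workspace, and uses null queries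 once the order is known. Together with Theorem A this gives $Q_\epsilon(P)=\Theta(\log e(P))$ for each fixed $\epsilon<1/2$. $\blacksquare$

## 8. Errors up to one: verification by search

Lemma 2 needs $\epsilon<\frac12$; for larger $\epsilon$ the bound $2\sqrt{\epsilon(1-\epsilon)}$ in its Step 2 is no longer available. For Theorem B(3) we first reduce the error. The reduction must not cost too much, and it is affordable because a proposed ordering can be checked with about $\sqrt{\log e(P)}$ queries.

*Proof of Theorem B(3).* Let $\delta=1-\epsilon$ and $E=\log_2e(P)$.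

**Step 1: when zero queries suffice.** With no query the output has a distribution $(p_\sigma)$ that does not depend on the input, and error less than $\epsilon$ means $p_\sigma>\delta$ for all $e(P)$ linear extensions $\sigma$. Summing gives $e(P)\,\delta<1$. Conversely, if $e(P)\,\delta<1$, the uniform distribution on the linear extensions works: prepare $e(P)^{-1/2}\sum_\sigma|\sigma\rangle$ in the workspace and measure. So $Q_\epsilon(P)=0$ if $e(P)<1/\delta$, and $Q_\epsilon(P)\ge1$ if $e(P)\ge1/\delta$. From now on $e(P)\ge1/\delta$, so $E>0$.

**Step 2: few comparisons certify an ordering.** Let $\sigma$ be a linear extension of $P$, and suppose $k$ of its adjacent pairs are incomparable in $P$. We claim $k\le2E$. List these pairs along $\sigma$ and keep every other one, starting with the first. This leaves at least $k/2$ pairs, and they are disjoint. Swapping the two elements of any subset of them gives a linear extension of $P$, since each swap involves two adjacent incomparable elements and leaves the other kept pairs adjacent. Different subsets give different results. So $e(P)\ge2^{k/2}$.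

A valid input $u$ has order $\sigma$ if and only if none of these $k$ comparisons contradicts $\sigma$: the adjacent pairs that are comparable in $P$ are right automatically, and the correctness of all adjacent pairs implies the correctness of the whole order by transitivity.

**Step 3: certification by search.** We claim that whether $u$ has order $\sigma$ can be decided with error at most $\eta$ using at most $C\sqrt k\log_2(2/\eta)$ queries, for an absolute constant $C$ and all $0<\eta<1$. If $k=0$, no query is needed. If $k\ge1$, the question is whether one of $k$ bits is $1$, where each bit ("this comparison contradicts $\sigma$") is computed by one query. By Grover search with an unknown number of marked items (Grover 1996; Boyer–Brassard–Høyer–Tapp 1998), a marked item, if there is one, is found with an expected number of $O(\sqrt k)$ queries. Stopping after twice this expectation, we find one with probability at least $\frac12$ by Markov's inequality. Checking the item found costs one more query, so that a reported contradiction is always real. Repeat $\lceil\log_2(1/\eta)\rceil\le\log_2(2/\eta)$ times and accept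 $\sigma$ if no contradiction was found. A correct $\sigma$ is never rejected, and a wrong one is accepted with probability at most $\eta$.

**Step 4: reducing the error to $1/20$.** Let $\mathcal A$ be an algorithm with $T=Q_\epsilon(P)$ queries and success probability at least $\delta$ on every valid input. Run it independently $r=\lceil\ln(40)/\delta\rceil$ times. Reject the candidates that are not linear extensions of $P$, certify each of the others with $\eta=\frac1{40r}$, and output the first accepted candidate (anything, if there is none). All $r$ candidates are wrong with probability at most $(1-\delta)^r\le e^{-\delta r}\le\frac1{40}$. Some certification errs with probability at most $r\eta=\frac1{40}$. If neither happens, the output is correct. So the total error is at most $\frac1{20}$.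

This procedure fits the model: each run uses fresh workspace, intermediate measurements are replaced by copying their outcomes into the workspace, and null queries fill unused query slots. Since $k\le2E$ for every candidate and $2/\eta=80r$, the number of queries is at most $rT+rC\sqrt{2E}\,\log_2(80r)$.

**Step 5: applying the lower bound.** The bound behind Theorem A holds for every algorithm with error at most $\frac1{20}$ (see the sentence after (7)). With $c_0=\frac{(1-2\sqrt{0.05\cdot0.95})\ln2}{4\pi}>0$ it gives
$$rT+rC\sqrt{2E}\,\log_2(80r)\ \ge\ c_0E. \tag{8}$$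
Put $K_\epsilon=8r^2C^2(\log_2(80r))^2/c_0^2$, which depends only on $\epsilon$. If $E\ge K_\epsilon$, then $\sqrt E\ge2\sqrt2\,rC\log_2(80r)/c_0$, so the second term in (8) is at most $\frac{c_0}2E$, and $T\ge\frac{c_0}{2r}E$. If $E<K_\epsilon$, then Step 1 gives $T\ge1\ge E/K_\epsilon$. So the claim holds with $c_\epsilon=\min\big(\frac{c_0}{2r},\frac1{K_\epsilon}\big)$. $\blacksquare$
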